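\title{Nonconstant polynomial maps between spheres}

\begin{abstract}
We determine the pairs $(n,k)$ for which every polynomial map $S^n\to S^k$ is constant: if $2^p\le n<2^{p+1}$, this happens exactly when $k<2^p$. In particular, every polynomial map $S^n\to S^{n-1}$ is constant if and only if $n$ is a power of $2$, and there is a nonconstant polynomial map $S^{48}\to S^{47}$. The nonconstant maps come from a recursive construction, with integer coefficients, of maps $S^{2^{p+1}-1}\to S^{2^p}$; we also write down a quartic map $S^{49}\to S^{32}$. The constancy statement is essentially a theorem of Wood. We prove it over every formally real field from lemmas of Cassels and Pfister on sums of squares.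
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S^n=\{x\in\mathbb{R}^{n+1}: x_0^2+\dots+x_n^2=1\}$. A \emph{polynomial map} $S^n\to S^k$ is a map $f\colon S^n\to S^k$ that is the restriction to $S^n$ of a polynomial map $\mathbb{R}^{n+1}\to\mathbb{R}^{k+1}$. The question of this paper is:

\begin{quote}
For which pairs $(n,k)$ of positive integers is every polynomial map $S^n\to S^k$ constant?
\end{quote}

The problem is listed as open in \cite{MFO}, together with three facts: every pair $(2^p,k)$ with $k<2^p$ has the property; it suffices to treat the pairs $(n,n-1)$; and the lowest unknown case is $(48,47)$. It is asked there whether there are pairs other than those of the first kind.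

The answer has the shape of a staircase. A nonconstant map $S^n\to S^k$ stays nonconstant when followed by the inclusion $S^k\subset S^{k+1}$. For $n\ge2$ it also stays nonconstant on a great sphere $S^{n-1}\subset S^n$ through two points with different images. So if $\kappa(n)$ is the least $k$ for which a nonconstant polynomial map $S^n\to S^k$ exists, then the pairs we seek are those with $k<\kappa(n)$, the function $\kappa$ is nondecreasing, and $\kappa(n)\le n$ by the identity map. The first fact quoted above gives $\kappa(2^p)=2^p$.

Upper bounds better than $n$ need maps that lower the dimension. Let $\mathbb{R}^N$, $N=1,2,4,8$, be the algebra of real numbers, complex numbers, quaternions or octonions; its product is bilinear and satisfies $|xy|=|x|\,|y|$. The Hopf map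
\begin{equation}\label{eq:hopfmap}
S^{2N-1}\to S^N,\qquad (x,y)\mapsto\bigl(|x|^2-|y|^2,\;2xy\bigr),
\end{equation}
lands in the sphere because of the identity
\begin{equation}\label{eq:hopf}
(\sigma-\tau)^2+4\sigma\tau=(\sigma+\tau)^2 ,
\end{equation}
applied to $\sigma=|x|^2$, $\tau=|y|^2$. Hence $\kappa(2N-1)\le N=\kappa(N)$ for these four values of $N$, and $\kappa(n)$ is the largest power of $2$ not exceeding $n$ whenever $n\le15$. One is led to guess that this pattern continues, but from $N=16$ on a substitute for the four multiplications is needed. We construct one.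

\begin{theorem}\label{thm:main}
Let $n,k\ge1$ and let $p\ge0$ be defined by $2^p\le n<2^{p+1}$. Every polynomial map $S^n\to S^k$ is constant if and only if $k<2^p$.
\end{theorem}

\begin{corollary}\label{cor:main}
For $n\ge2$, every polynomial map $S^n\to S^{n-1}$ is constant if and only if $n$ is a power of $2$. There are nonconstant polynomial maps $S^{48}\to S^{47}$, $S^{48}\to S^{32}$ and $S^{63}\to S^{32}$.
\end{corollary}

\begin{proof}
For $k=n-1$ the condition $n-1<2^p\le n$ means $n=2^p$. For $n=48$ and $n=63$ we have $2^p=32$.
\end{proof}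

The implication ``$k<2^p\Rightarrow$ constant'' is essentially a theorem of Wood \cite{Wood}; Section~\ref{sec:obstruction} contains a proof. It looks only at the terms of highest degree of a nonconstant map, which express $-1$ as a sum of $k$ squares in the function field of the cone $x_0^2+\dots+x_n^2=0$. For the converse we keep two features of \eqref{eq:hopfmap}: on the sphere the first coordinate $2|x|^2-1$ depends on $x$ alone, and the other coordinates are linear in $y$. We give up degree $2$. Maps of this shape (Section~\ref{sec:data}) are stable under two operations, and the two together pass from $N$ to $2N$. Section~\ref{sec:example} carries this out by hand for $N=2$, and Section~\ref{sec:recursion} treats the general case. The degrees grow quickly, so Section~\ref{sec:quartic} gives a separate quartic map that settles the pair $(48,47)$.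

\section{The algebraic form of the theorem}\label{sec:algebraic}

For a vector $y$ with entries in a commutative ring we write $|y|^2=\sum y_i^2$. A field $F$ is \emph{formally real} if $-1$ is not a sum of squares in $F$; equivalently, $\sum a_i^2=0$ with $a_i\in F$ forces every $a_i=0$. Such a field has characteristic $0$, since in characteristic $\ell>0$ the element $-1$ is the sum of $\ell-1$ copies of $1^2$. If $g_1,\dots,g_m\in F[x]$ are not all zero and $e$ is their largest degree, then the coefficient of $x^{2e}$ in $\sum g_i^2$ is a sum of squares that are not all zero. Hence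
\begin{equation}\label{eq:degree}
\deg\sum g_i^2=2\max_i\deg g_i .
\end{equation}
Clearing denominators, we see that $F(x)$ is formally real, and by induction so is $F(x_1,\dots,x_n)$. Applying this to the homogeneous parts of highest degree shows that \eqref{eq:degree} also holds for the total degree of polynomials in several variables.

Put $\nu=x_0^2+\dots+x_n^2$ and
\[
A=F[x_0,\dots,x_n]/(\nu-1).
\]
A nonzero multiple of $\nu-1$ has degree at least $2$ in each variable $x_i$. Therefore the ring of polynomials in any $n$ of the $n+1$ variables embeds in $A$; in particular $F\subset A$. We prove the following stronger form of Theorem~\ref{thm:main}.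

\begin{theorem}\label{thm:algebraic}
Let $F$ be a formally real field and let $n,k,p$ be as in Theorem~\ref{thm:main}.
\begin{itemize}
\item[(a)] If $k<2^p$, every solution of $f_0^2+\dots+f_k^2=1$ with $f_i\in A$ has all $f_i\in F$.
\item[(b)] If $k\ge2^p$, there is a solution, given by polynomials with integer coefficients, that does not lie in $F^{k+1}$.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:main} is the case $F=\mathbb{R}$, because $A$ is then the ring of polynomial functions on $S^n$. To see this, let $h$ be a real polynomial that vanishes on $S^n$. Division by $\nu-1$, which is monic of degree $2$ in $x_0$, leaves a remainder $\alpha+\beta x_0$ with $\alpha,\beta\in\mathbb{R}[x_1,\dots,x_n]$, and the remainder also vanishes on $S^n$. At a point of the open unit ball of $\mathbb{R}^n$ put $r=(1-x_1^2-\dots-x_n^2)^{1/2}>0$. Then $\alpha+\beta r=\alpha-\beta r=0$, so $\alpha=\beta=0$ on the ball, hence identically, and $h\in(\nu-1)$.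

We call a solution of $\sum f_i^2=1$ in $A$ \emph{constant} if it lies in $F^{k+1}$.

\section{Maps that are linear in a block of variables}\label{sec:data}

A nonconstant map $S^{2N-1}\to S^N$ by itself offers no way to build a map $S^{4N-1}\to S^{2N}$. The induction needs an object with more structure. We split the coordinates as $(u,v)$ and consider maps $(u,v)\mapsto(q(u),Z(u)v)$, where $Z(u)$ is a square matrix that multiplies all squared lengths by one factor $\zeta(u)$. On the sphere $|v|^2=1-|u|^2$, so the condition on the map becomes an identity in $u$ alone.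

\begin{definition}\label{def:datum}
Let $j,N\ge1$ and $u=(u_1,\dots,u_j)$. A \emph{datum of type $(j,N)$} is a triple $(q,Z,\zeta)$, where $q,\zeta\in\mathbb{Z}[u]$, $\zeta\ne0$, and $Z$ is an $N\times N$ matrix over $\mathbb{Z}[u]$, such that
\begin{equation}\label{eq:datum}
Z^TZ=\zeta I,\qquad q^2+\zeta\,(1-|u|^2)=1 .
\end{equation}
Its \emph{degree} is $\deg q$.
\end{definition}

\begin{example}\label{ex:data}
The triple $(u_1,(1),1)$ is a datum of type $(1,1)$ and degree $1$; its map is the identity of $S^1$. If $T$ is an $N\times N$ matrix over $\mathbb{Z}[u]$ with $T^TT=|u|^2I$, then $(\pm(2|u|^2-1),\,2T,\,4|u|^2)$ is a datum of type $(j,N)$, by \eqref{eq:hopf} with $\sigma=|u|^2$ and $\tau=1-|u|^2$. The Hopf maps \eqref{eq:hopfmap} arise in this way, with $T$ the matrix of $y\mapsto uy$. Definition~\ref{def:datum} frees the factor $\zeta$ from being $4|u|^2$.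
\end{example}

The condition $\zeta\ne0$ excludes $(\pm1,0,0)$, which gives a constant map. We write $Z\oplus Z$ for the block diagonal matrix with two blocks $Z$.

\begin{lemma}\label{lem:basic}
Let $(q,Z,\zeta)$ be a datum of type $(j,N)$ and degree $D$.
\begin{itemize}
\item[(i)] $\det Z\ne0$ and $ZZ^T=\zeta I$.
\item[(ii)] $D\ge1$, $\deg\zeta=2D-2$, and every entry of $Z$ has degree at most $D-1$.
\item[(iii)] Let $j\le n\le j+N-1$ and $l=n+1-j$. Name the $n+1$ coordinates $u_1,\dots,u_j,v_1,\dots,v_l$ and let $\tilde v=(v_1,\dots,v_l,0,\dots,0)$ have $N$ entries. Then $(q(u),Z(u)\tilde v)\in A^{N+1}$ is a nonconstant solution of $f_0^2+\dots+f_N^2=1$, given by integer polynomials of degree at most $D$.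
\end{itemize}
\end{lemma}

\begin{proof}
(i) Over $\mathbb{Q}(u)$ the matrix $\zeta^{-1}Z^T$ is a left inverse of $Z$, hence also a right inverse.

(ii) The polynomial $1-q^2=\zeta(1-|u|^2)$ has degree $\deg\zeta+2\ge2$. So $q$ is not constant and $2D=\deg\zeta+2$. The squares of the entries in any column of $Z$ add up to $\zeta$, and \eqref{eq:degree} bounds their degrees.

(iii) The bounds on $n$ say that $1\le l\le N$. In $A$ we have $|\tilde v|^2=1-|u|^2$, so $q^2+|Z\tilde v|^2=q^2+\zeta|\tilde v|^2=1$. Since $l\ge1$, the ring $F[u]$ embeds in $A$, and $q$ is a nonconstant element of $\mathbb{Z}[u]\subset F[u]$ because $F$ has characteristic $0$. So $q\notin F$.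
\end{proof}

A datum of type $(j,N)$ thus gives a nonconstant map $S^{j+N-1}\to S^N$, and our aim is type $(N,N)$ for $N=2^p$. The matrix $Z$ can be reused in two ways: it can act on several blocks of $N$ variables at once, and it can serve as a square root of $\zeta$ inside a larger matrix.

\section{From $S^3\to S^2$ to $S^7\to S^4$ with complex numbers only}\label{sec:example}

We build a datum of type $(4,4)$ from one of type $(2,2)$ without using quaternions. Identify $\mathbb{R}^2$ with $\mathbb{C}$. For $a=a_1+ia_2$, multiplication by $\bar a$ has the matrix $T=\left(\begin{smallmatrix}a_1&a_2\\-a_2&a_1\end{smallmatrix}\right)$, and $T^T$ is multiplication by $a$. With $t=|a|^2$, the starting datum is $q=2t-1$, $Z=2T$, $\zeta=4t$.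

\emph{Using $Z$ on several blocks.} Let $(a,c,v',v'')\in\mathbb{C}^4$ have length $1$. Applying $Z$ to each of $c,v',v''$ gives
\[
G\colon S^7\to S^6,\qquad G(a,c,v',v'')=\bigl(2t-1,\;2\bar ac,\;2\bar av',\;2\bar av''\bigr),
\]
and $|G|^2=(2t-1)^2+4t(1-t)=1$. This map lowers the dimension by one only. But its last four coordinates are linear in $v=(v',v'')$, and its first three do not involve $v$. So if $H\colon S^6\to S^4$ comes from a datum of type $(3,4)$, then $H\circ G$ has the shape required for type $(4,4)$.

\emph{Using $Z$ as a square root.} Now let $a\in\mathbb{C}$, $c\in\mathbb{R}$, $v=(v',v'')\in\mathbb{C}^2$ be coordinates on $S^6$. There $q^2+4t(c^2+|v|^2)=1$, and we split this as $\sigma+\tau=1$ with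
\[
\sigma=q^2+4tc^2,\qquad \tau=4t|v|^2=|y|^2,\qquad y=(y',y'')=(2\bar av',2\bar av'').
\]
To apply \eqref{eq:hopf} we must write $\sigma\tau$ as the squared length of a vector in $\mathbb{R}^4$ that is linear in $v$. The number $\sigma$ is the squared modulus of $q+ic\sqrt{4t}$. The root $\sqrt{4t}$ is not a polynomial, but $Z$ can replace it in the matrix of that complex number:
\[
M(y',y'')=\bigl(qy'+2c\bar a\,y'',\;-2ca\,y'+qy''\bigr).
\]
In $|My|^2$ the cross terms are $4qc\operatorname{Re}(a\,y'\overline{y''})$ and its negative, so $|My|^2=\sigma|y|^2$. The map $H=(\sigma-\tau,\,2My)$ has $|H|^2=(\sigma+\tau)^2=1$, and since $\sigma-\tau=1-2\tau$ on $S^6$,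
\[
H(a,c,v',v'')=\bigl(1-8t|v|^2,\;\;4(q\bar av'+2c\bar a^2v''),\;\;4(q\bar av''-2ct\,v')\bigr).
\]

\emph{The composite.} In $H\circ G\colon S^7\to S^4$ the first three real coordinates of $G$ are substituted for $(a_1,a_2,c)$. The degree is at most $4\cdot2=8$. A composite of nonconstant maps may be constant, so this point needs a check. The first coordinate of $H\circ G$ equals $1$ when $v=0$. When $c=0$ it equals $1-8(2t-1)^2\cdot4t(1-t)$, which is $-\frac12$ for $t=\frac14$.

Nothing here used commutativity or any property of $\mathbb{C}$ beyond \eqref{eq:datum} and Lemma~\ref{lem:basic}(i), except the final check, which will be replaced by an argument with algebraic independence.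

\section{The recursion}\label{sec:recursion}

The first lemma generalizes $H$. For the recursion we need only one new variable $c$; the version with several new variables costs nothing and is used in Section~\ref{sec:quartic}.

\begin{lemma}[Doubling]\label{lem:double}
Let $(q,Z,\zeta)$ be a datum of type $(j,N)$ and degree $D$ in the variables $a=(a_1,\dots,a_j)$. Let $c=(c_1,\dots,c_r)$ be further variables and let $C$ be an $N\times N$ matrix of integer linear forms in $c$ with $C^TC=|c|^2I$. Put $w=1-|a|^2-|c|^2$, $\sigma=q^2+\zeta|c|^2$, $X=ZC$ and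
\[
M=\begin{pmatrix}qI&X\\-X^T&qI\end{pmatrix},\qquad Q=1-2\zeta w,\qquad W=2M\,(Z\oplus Z),\qquad \eta=4\sigma\zeta .
\]
Then $(Q,W,\eta)$ is a datum of type $(j+r,2N)$ and degree $2D$. In particular, taking $r=1$ and $C=c_1I$, a datum of type $(j,N)$ yields one of type $(j+1,2N)$.
\end{lemma}

\begin{proof}
As in Lemma~\ref{lem:basic}(i), $CC^T=|c|^2I$. Hence $X^TX=C^T(Z^TZ)C=\zeta|c|^2I$ and $XX^T=Z(CC^T)Z^T=\zeta|c|^2I$, and
\[
M^TM=\begin{pmatrix}qI&-X\\X^T&qI\end{pmatrix}\begin{pmatrix}qI&X\\-X^T&qI\end{pmatrix}
=\begin{pmatrix}q^2I+XX^T&qX-qX\\qX^T-qX^T&X^TX+q^2I\end{pmatrix}=\sigma I .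
\]
It follows that $W^TW=4(Z\oplus Z)^T\sigma\,(Z\oplus Z)=\eta I$. By \eqref{eq:datum},
\[
\sigma=1-\zeta(1-|a|^2)+\zeta|c|^2=1-\zeta w,
\]
and therefore
\[
Q^2+\eta w=(1-2\zeta w)^2+4\zeta w(1-\zeta w)=1 ,
\]
which is \eqref{eq:hopf} with $\tau=\zeta w$. We have $\eta\ne0$ because $\zeta\neq0$ and $\sigma$ specializes at $c=0$ to $q^2\ne0$. Finally $\deg Q=\deg\zeta+2=2D$.
\end{proof}

The size doubles because the cross terms in $M^TM$ cancel only through the pair of blocks $X$, $-X^T$. Doubling alone is therefore expensive: from type $(1,1)$ it leads, with $r=1$, to the types $(p+1,2^p)$, which is far from $(2^p,2^p)$ for large $p$. The missing variables come from composition with the analogue of $G$,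
\[
S^{j+3N-1}\to S^{3N},\qquad (a,c,v)\mapsto\bigl(q(a),\,Z(a)c,\,(Z(a)\oplus Z(a))v\bigr),
\]
where $c$ has $N$ entries and $v$ has $2N$. Its first $N+1$ coordinates are free of $v$, which is why type $(N+1,2N)$ is exactly what must follow it.

\begin{lemma}[Composition]\label{lem:compose}
Let $(q,Z,\zeta)$ be a datum of type $(j,N)$ and degree $D$ in the variables $a=(a_1,\dots,a_j)$, and let $(Q,W,\eta)$ be a datum of type $(N+1,2N)$ and degree $D'$ in the variables $b=(b_0,\dots,b_N)$. Let $c=(c_1,\dots,c_N)$ be further variables and $\Phi=(q(a),Z(a)c)\in\mathbb{Z}[a,c]^{N+1}$. Then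
\[
\hat q=Q(\Phi),\qquad \hat Z=W(\Phi)\,\bigl(Z(a)\oplus Z(a)\bigr),\qquad \hat\zeta=\eta(\Phi)\,\zeta(a)
\]
is a datum of type $(j+N,2N)$ and degree at most $DD'$.
\end{lemma}

\begin{proof}
Substituting $b=\Phi$ in $W^TW=\eta I$ gives $\hat Z^T\hat Z=\eta(\Phi)(Z\oplus Z)^T(Z\oplus Z)=\hat\zeta I$. By \eqref{eq:datum},
\[
1-|\Phi|^2=1-q^2-\zeta|c|^2=\zeta\,(1-|a|^2-|c|^2).
\]
Substituting $b=\Phi$ in $Q^2+\eta(1-|b|^2)=1$ and using this equation, we get
\[
\hat q^{\,2}+\hat\zeta\,(1-|a|^2-|c|^2)=Q(\Phi)^2+\eta(\Phi)(1-|\Phi|^2)=1 .
\]
It remains to show $\eta(\Phi)\ne0$; this is the statement that the composite map is not constant. We show that the entries of $\Phi$ are algebraically independent over $\mathbb{Q}$. Since $\det Z\ne0$, the substitution $c\mapsto Zc$ is an automorphism of the polynomial ring $\mathbb{Q}(a)[c]$ over $\mathbb{Q}(a)$, so the entries of $Zc$ are algebraically independent over $\mathbb{Q}(a)$. Suppose $R(\Phi)=0$ for a polynomial $R$ over $\mathbb{Q}$, and write $R$ as a polynomial in $b_1,\dots,b_N$ with coefficients $\rho(b_0)$. Then every $\rho(q)\in\mathbb{Q}(a)$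 vanishes. As $q$ is a nonconstant polynomial, every $\rho$ is zero, so $R=0$. Hence $\eta(\Phi)\ne0$. The entries of $\Phi$ have degree at most $D$ by Lemma~\ref{lem:basic}(ii), so $\deg\hat q\le DD'$.
\end{proof}

\begin{proposition}\label{prop:data}
For every $p\ge0$ there is a datum of type $(2^p,2^p)$ and degree at most $2^{2^p-1}$.
\end{proposition}

\begin{proof}
For $p=0$ take $(u_1,(1),1)$. Given a datum of type $(N,N)$ and degree $D$, Lemma~\ref{lem:double} with $r=1$ gives a datum of type $(N+1,2N)$ and degree $2D$, and Lemma~\ref{lem:compose} applied to these two data gives a datum of type $(2N,2N)$ and degree at most $2D^2$. The numbers $D_p=2^{2^p-1}$ satisfy $D_0=1$ and $D_{p+1}=2D_p^2$.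
\end{proof}

In the first step, from $N=1$, we have $\Phi=(a_1,c_1)$, so composition changes nothing, and doubling produces the datum with which Section~\ref{sec:example} began. The second step is that section.

\begin{proof}[Proof of Theorem~\ref{thm:algebraic}(b)]
Let $N=2^p$, so that $N\le n\le2N-1$ and $k\ge N$. Apply Lemma~\ref{lem:basic}(iii) to the datum of Proposition~\ref{prop:data} and append $k-N$ zeros to the solution.
\end{proof}

The hypothesis $n<2^{p+1}$ is the bound $n\le j+N-1$ of Lemma~\ref{lem:basic}(iii), and of the field only the characteristic $0$ was used. The degree $2^{2^p-1}$ is not optimal: for $p=2$ and $p=3$ the Hopf maps \eqref{eq:hopfmap} have degree $2$.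

\section{A quartic map $S^{49}\to S^{32}$}\label{sec:quartic}

For $p=5$ the bound of Proposition~\ref{prop:data} is $2^{31}$. The pair $(48,47)$ asks for less than $S^{63}\to S^{32}$: a datum of type $(17,32)$ is enough. One doubling that adds nine variables at once reaches type $(18,32)$.

For $x\in\mathbb{R}^8$ let $L_x$ be the matrix of left multiplication by the octonion $x$ in the standard basis. Its entries are integer linear forms in $x$, and $|xy|=|x|\,|y|$ means $L_x^TL_x=|x|^2I$, hence also $L_xL_x^T=|x|^2I$. For $a=(x,b)\in\mathbb{R}^8\times\mathbb{R}$ put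
\[
\gamma(a)=\begin{pmatrix}bI&L_x\\L_x^T&-bI\end{pmatrix}.
\]
This $16\times16$ matrix is symmetric. The diagonal blocks of $\gamma(a)^2$ are $b^2I+L_xL_x^T$ and $L_x^TL_x+b^2I$, and the off-diagonal blocks are $bL_x-bL_x$ and its transpose. So $\gamma(a)^2=|a|^2I$.

\begin{proposition}\label{prop:quartic}
For $a,c\in\mathbb{R}^9$ and $v',v''\in\mathbb{R}^{16}$ put $t=|a|^2$ and $w=|v'|^2+|v''|^2$. The quartic map
\[
\begin{aligned}
f=\Bigl(1-8tw,\;\;&4\bigl[(1-2t)\gamma(a)v'+2\gamma(a)\gamma(c)\gamma(a)v''\bigr],\\
&4\bigl[(1-2t)\gamma(a)v''-2t\,\gamma(c)v'\bigr]\Bigr)\in\mathbb{R}^{33}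
\end{aligned}
\]
sends $S^{49}$ to $S^{32}$. Its restriction to the sphere $S^{48}$ on which the last coordinate of $c$ vanishes is not constant. This gives nonconstant maps $S^{48}\to S^{32}\subset S^{47}$.
\end{proposition}

\begin{proof}
By Example~\ref{ex:data}, $(1-2t,\,2\gamma(a),\,4t)$ is a datum of type $(9,16)$ and degree $2$. Apply Lemma~\ref{lem:double} with $C=\gamma(c)$, so that $X=2\gamma(a)\gamma(c)$ and $X^T=2\gamma(c)\gamma(a)$. On $S^{49}$ the quantity $1-|a|^2-|c|^2$ equals $w$, so $Q=1-8tw$, and
\[
W\binom{v'}{v''}=4\begin{pmatrix}(1-2t)I&X\\-X^T&(1-2t)I\end{pmatrix}\binom{\gamma(a)v'}{\gamma(a)v''}.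
\]
Since $X^T\gamma(a)v'=2\gamma(c)\gamma(a)^2v'=2t\gamma(c)v'$, this vector consists of the last two entries of $f$. Here $\sigma=1-4tw$, the vector has squared length $16\,\sigma\,tw$, and $|f|^2=(1-8tw)^2+16tw(1-4tw)=1$. On $S^{48}$ the first entry is $1$ where $w=0$ and $-1$ where $t=w=\frac12$.
\end{proof}

\section{The obstruction at infinity}\label{sec:obstruction}

We now prove Theorem~\ref{thm:algebraic}(a). The equation $\sum f_i^2=1$ on the sphere $\nu=1$ always has constant solutions, so it carries no obstruction as it stands. Its part of highest degree is a homogeneous equation $\sum h_i^2=0$ on the cone $\nu=0$, and there the constants disappear. We work in the function field of this cone.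

Let $K=F(x_1,\dots,x_n)$, which is formally real, and $\omega=x_1^2+\dots+x_n^2$. The element $-\omega$ is not a square in $K$, since $r^2+x_1^2+\dots+x_n^2=0$ would force $x_1=0$. So
\[
L=K[x_0]/(x_0^2+\omega)=K(\sqrt{-\omega})
\]
is a quadratic field extension of $K$ with basis $1,\sqrt{-\omega}$. The kernel of the natural map $F[x_0,\dots,x_n]\to L$, $h\mapsto\bar h$, is $(\nu)$: division by $\nu=x_0^2+\omega$ leaves a remainder $\alpha+\beta x_0$ with $\alpha,\beta\in F[x_1,\dots,x_n]$, whose image $\alpha+\beta\sqrt{-\omega}$ vanishes only if $\alpha=\beta=0$. The field $L$ is not formally real: $-1=\sum_{i\ge1}(\bar x_i/\bar x_0)^2$ is a sum of $n$ squares. This representation belongs to the identity map of $S^n$ in the sense of the next lemma.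

\begin{lemma}\label{lem:leading}
If $f_0^2+\dots+f_k^2=1$ has a nonconstant solution in $A$, then $-1$ is a sum of $k$ squares in $L$.
\end{lemma}

\begin{proof}
An element of $A$ has many polynomial representatives, and a careless choice has leading forms that vanish on the cone. So let $d$ be the least integer such that all $f_i$ have representatives of degree at most $d$. Then $d\ge1$, as the solution is not constant. Fix such representatives, again called $f_i$, and let $h_i$ be the homogeneous part of $f_i$ of degree $d$, possibly $0$. Not all $h_i$ are divisible by $\nu$. Indeed, if $h_i=\nu g_i$ for all $i$, with $g_i$ zero or homogeneous of degree $d-2$, then the polynomials $f_i-(\nu-1)g_i=(f_i-h_i)+g_i$ are representatives of degree less than $d$.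

We have $\sum f_i^2-1=(\nu-1)g$ for a polynomial $g$, and $\deg g\le2d-2$ because the left side has degree at most $2d$. Compare the homogeneous parts of degree $2d$. On the left the constant $-1$ does not contribute, since $2d\ge2$; on the right $-g$ does not contribute. Thus $\sum h_i^2=\nu g_{2d-2}$, where $g_{2d-2}$ is the part of $g$ of degree $2d-2$. In $L$ this reads $\sum\bar h_i^2=0$ with some $\bar h_{i_0}\ne0$, and $-1=\sum_{i\ne i_0}(\bar h_i/\bar h_{i_0})^2$.
\end{proof}

The smallest case is $S^2\to S^1$. Suppose $-1=(a+b\sqrt{-\omega})^2$ with $a,b\in K=F(x_1,x_2)$. Then $1+a^2=\omega b^2$ and $ab=0$. The first equation gives $b\ne0$, so $a=0$ and $x_1^2+x_2^2=b^{-2}$ is a square in $K$. This is impossible: as a polynomial in $x_2$ over $F(x_1)$ it has degree $2$ and discriminant $-4x_1^2\ne0$, so its irreducible factors occur to the first power. Hence every polynomial map $S^2\to S^1$ is constant.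

In general there are $m$ pairs $(a_i,b_i)$, the equation $ab=0$ becomes the orthogonality relation $\sum a_ib_i=0$, and $\omega$ is the quotient of $1+\sum a_i^2$ by $\sum b_i^2$. Two facts are then needed: that $\omega$ is not a sum of few squares, and that orthogonality makes the product of the two sums a sum of only $m$ squares. The first rests on the following theorem of Cassels \cite{Cassels}, see also \cite{Lam}: \emph{if $E$ is a field of characteristic $\ne2$ and a polynomial in $E[x]$ is a sum of $m$ squares in $E(x)$, then it is a sum of $m$ squares in $E[x]$.}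

\begin{lemma}[Cassels]\label{lem:cassels}
Let $F$ be formally real and $n\ge1$. Then $x_1^2+\dots+x_n^2$ is not a sum of $n-1$ squares in $F(x_1,\dots,x_n)$.
\end{lemma}

\begin{proof}
We use induction on $n$. For $n=1$ the empty sum is $0$ and the claim is $x_1^2\ne0$. Let $n\ge2$, $E=F(x_1,\dots,x_{n-1})$ and $\delta=x_1^2+\dots+x_{n-1}^2$. If the claim fails for $n$, the theorem of Cassels gives $x_n^2+\delta=\sum_{i=1}^{n-1}g_i^2$ with $g_i\in E[x_n]$. Since $E$ is formally real, \eqref{eq:degree} gives $g_i=\alpha_ix_n+\beta_i$ with $\alpha_i,\beta_i\in E$. We choose a value of $x_n$ at which $g_1^2$ cancels $x_n^2$. Take $\epsilon=\pm1$ with $\epsilon\ne\alpha_1$ and put $e=\beta_1/(\epsilon-\alpha_1)\in E$. Then $g_1(e)=\alpha_1e+(\epsilon-\alpha_1)e=\epsilon e$. Substituting $x_n=e$ and cancelling $e^2$ gives $\delta=\sum_{i=2}^{n-1}g_i(e)^2$, a sum of $n-2$ squares in $E$. This contradicts the case $n-1$.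
\end{proof}

The second fact is where powers of $2$ enter.

\begin{lemma}[Pfister]\label{lem:pfister}
Let $K$ be a formally real field and $x\in K^{2^p}$. There is a $2^p\times2^p$ matrix $T$ over $K$ with first row $x$ and $TT^T=T^TT=|x|^2I$.
\end{lemma}

\begin{proof}
For $p=0$ take $T=(x)$. For $p\ge1$ write $x=(x',x'')$ with halves of length $2^{p-1}$, let $T',T''$ be matrices for $x',x''$, and put $\alpha=|x'|^2$, $\beta=|x''|^2$. If $x''=0$, take $T=T'\oplus T'$. If $x''\ne0$, then $\beta\ne0$ because $K$ is formally real, and we take
\[
T=\begin{pmatrix}T'&T''\\T''&U\end{pmatrix},\qquad U=-\beta^{-1}\,T''T'^TT''.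
\]
The first row of $T$ is $x$. The upper left block of $TT^T$ is $(\alpha+\beta)I$. The upper right block is
\[
T'T''^T+T''U^T=T'T''^T-\beta^{-1}(T''T''^T)T'T''^T=0,
\]
and the lower left block is its transpose. For the lower right block,
\[
UU^T=\beta^{-2}\,T''T'^T(T''T''^T)T'T''^T=\beta^{-1}\,T''(T'^TT')T''^T=\alpha I,
\]
so that $T''T''^T+UU^T=(\alpha+\beta)I$. Thus $TT^T=|x|^2I$. Since $x\ne0$ we have $|x|^2\ne0$, so $T$ is invertible with inverse $|x|^{-2}T^T$, and $T^TT=|x|^2I$.
\end{proof}

The lemma fails for size $3$: taking determinants gives $(\det T)^2=(|x|^2)^3$, so $|x|^2$ would be a square, which is false for $x=(1,1,0)\in\mathbb{Q}^3$.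

\begin{proposition}\label{prop:level}
If $2^p\le n$, then $-1$ is not a sum of $2^p-1$ squares in $L$.
\end{proposition}

\begin{proof}
Let $m=2^p-1$ and suppose $-1=\sum_{i=1}^m(a_i+b_i\sqrt{-\omega})^2$ with $a_i,b_i\in K$. Comparing coefficients of $1$ and $\sqrt{-\omega}$ gives
\[
1+\sum a_i^2=\omega\sum b_i^2,\qquad \sum a_ib_i=0 .
\]
Put $x=(1,a_1,\dots,a_m)$ and $y=(0,b_1,\dots,b_m)$ in $K^{2^p}$. Then $|x|^2=\omega|y|^2$, and $|y|^2\ne0$ because $|x|^2\ne0$ in the formally real field $K$. Let $T$ be the matrix of Lemma~\ref{lem:pfister} for $x$. The first entry of $Ty$ is $\sum a_ib_i=0$, so $|x|^2|y|^2=y^TT^TTy=|Ty|^2$ is a sum of $m$ squares in $K$. Hence so is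
\[
\omega=\frac{|x|^2}{|y|^2}=\frac{|x|^2|y|^2}{(|y|^2)^2}.
\]
Since $m\le n-1$, adding zeros makes $\omega$ a sum of $n-1$ squares in $F(x_1,\dots,x_n)$, against Lemma~\ref{lem:cassels}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:algebraic}(a)]
Let $k<2^p\le n$. A nonconstant solution would make $-1$ a sum of $k$ squares in $L$ by Lemma~\ref{lem:leading}, hence, after adding zeros, a sum of $2^p-1$ squares. This contradicts Proposition~\ref{prop:level}.
\end{proof}

This completes the proofs of Theorems~\ref{thm:algebraic} and~\ref{thm:main}. Part (a) needs $F$ to be formally real. If $F$ contains $i$ with $i^2=-1$, then $(1,x_0,ix_0)$ is a nonconstant solution with $k=2$ for every $n$, and $2<2^p$ as soon as $n\ge4$.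

\section{How the two halves meet}\label{sec:remarks}

\begin{remark}
The \emph{level} of a field that is not formally real is the least $s$ such that $-1$ is a sum of $s$ squares. The level of $L$ is at least $2^p$ by Proposition~\ref{prop:level}, and at most $2^p$ by Theorem~\ref{thm:algebraic}(b) with $k=2^p$ and Lemma~\ref{lem:leading}. So Theorem~\ref{thm:algebraic} says that a nonconstant solution exists exactly when $k$ is at least the level of $L$: the obstruction at infinity is the only one.
\end{remark}

\begin{remark}
Lemma~\ref{lem:pfister}, applied to $x=(u_1,\dots,u_N)$ with $N=2^p$ over $\mathbb{Q}(u)$, gives a matrix $T$ with $T^TT=|u|^2I$ as in Example~\ref{ex:data}, but its recursion divides by $|x''|^2$, so it provides rational functions where a polynomial map needs polynomials. A datum contains a matrix of the same kind at infinity. Let $(q,Z,\zeta)$ have degree $D$, and let $q_*,Z_*,\zeta_*$ be the homogeneous parts of degrees $D$, $D-1$, $2D-2$. By Lemma~\ref{lem:basic}(ii), the parts of highest degree in \eqref{eq:datum} are $Z_*^TZ_*=\zeta_*I$ and $q_*^2=\zeta_*|u|^2$,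 with $\zeta_*\neq0$. Hence $T=(q_*/\zeta_*)Z_*$ satisfies $T^TT=|u|^2I$. In a datum the denominator $\zeta_*$ is absorbed by allowing $q$ to have high degree.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Cassels}
Cassels, Acta Arith. \textbf{9} (1964), 79--82.

\bibitem{Lam}
Lam, \emph{Introduction to Quadratic Forms over Fields}, Ch.~IX.

\bibitem{MFO}
\emph{The fourth conference on real algebraic geometry at Oberwolfach} (organized by E.~Becker et al.),
\texttt{http://oda.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 490/\allowbreak full-text.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}.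

\bibitem{Wood}
R.~Wood, Invent. Math. \textbf{5} (1968).

\end{thebibliography}
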